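# Two vertices at prescribed distance on a Hamilton cycle

All graphs are finite and simple. A graph $G$ has order $n$ and minimum degree $\delta=\delta(G)$, and $N(v)$ is the neighborhood of $v$. For a cycle $C$ through $x$ and $y$, the number $d_C(x,y)$ is the length of a shortest $x$–$y$ path in $C$. We write $[\cdot]$ for the indicator of a statement (1 if true, 0 if false), $d_S(v)=|N(v)\cap S|$ for a vertex set $S$, and $S+w$, $S-u$ for $S\cup\{w\}$, $S\setminus\{u\}$.

## 1. Cycles and paths through a fixed edge

Fix two vertices $x,y$ of a graph $G$. The proof works with sets $S$ of other vertices, and asks how close $S\cup\{x,y\}$ comes to having a Hamilton cycle that uses the edge $xy$. Put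
$$H=G-\{x,y\},\qquad X=N(x)\cap V(H),\qquad Y=N(y)\cap V(H),\qquad \omega(v)=|N(v)\cap\{x,y\}|\quad (v\in V(H)).$$

**Definitions.** Let $S\subseteq V(H)$ with $|S|=r\ge 2$, and let $F$ be a graph with vertex set $S$. Adjacency to $x$ and $y$ is always taken in $G$, that is, given by $X$ and $Y$, whatever $F$ is.

* $F$ is *good* if it has a Hamilton path with one end in $X$ and the other end in $Y$.
* A *split* of $F$ is a pair $(P,Q)$ of disjoint paths $P=a_1\dots a_p$ and $Q=c_1\dots c_q$ of $F$, with $p,q\ge1$, that together cover $S$ and satisfy $a_1\in X$, $c_1\in Y$. Its *ends* are $a_p$ (the $x$-side end) and $c_q$ (the $y$-side end). $F$ is *near-good* if it has a split.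
* $S$ is *separated* if there are distinct vertices $x'\in X\cap S$ and $y'\in Y\cap S$.

The set $S$ is called good or near-good if $G[S]$ is.

If we imagine the edge $xy$ present, a good path $z_1\dots z_r$ closes up to a Hamilton cycle $x\,z_1\dots z_r\,y\,x$ through $xy$, and a split is the same thing as a Hamilton path
$$a_p\dots a_1\,x\,y\,c_1\dots c_q$$
through $xy$ in which $x$ and $y$ are inner vertices. The ends of the split are the ends of this path. All notions are symmetric under exchanging $x$ with $y$ (and $P$ with $Q$).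

Good implies near-good: delete an edge $z_iz_{i+1}$ of a good path to get the split $(z_1\dots z_i,\ z_r\dots z_{i+1})$. Near-good implies separated: take $x'=a_1$, $y'=c_1$. Neither implication reverses.

* Let $G[S]$ be the path $z_1z_2z_3$ with $X\cap S=\{z_1\}$, $Y\cap S=\{z_2\}$. The only Hamilton path has ends $z_1,z_3$, neither in $Y$, so $S$ is not good. But $(z_1,\ z_2z_3)$ is a split, with ends $z_1$ and $z_3$.
* Let $S=\{z_1,z_2,z_3\}$ be independent with $X\cap S=\{z_1\}$, $Y\cap S=\{z_2\}$. It is separated, but two paths cannot cover three isolated vertices, so it is not near-good.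
* Let $S$ be a triangle with $X\cap S=Y\cap S=\{z_1\}$. It is not separated, hence not near-good, although it is complete.

The third example is a warning: many edges inside $S$ do not help if $x$ and $y$ are attached badly.

## 2. Enomoto's conjecture and a statement for each distance $k$

These notions serve the following question, which comes from "A hamilton cycle in which specified vertices are located in polar opposite". Given two vertices, can we find a Hamilton cycle on which they sit opposite each other?

**Conjecture (Enomoto).** If $G$ is a graph with $\delta\ge n/2+1$, then for any two distinct vertices $x$ and $y$ in $G$ there is a Hamilton cycle $C$ of $G$ such that $d_C(x,y)=\lfloor n/2\rfloor$.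

The conjecture is true, for every $n$. We prove the following stronger statement.

**Theorem.** Let $n,k$ be integers with $2\le k\le n/2$, and let $G$ be a graph of order $n$ with $\delta(G)\ge n+1-k$. Then for any two distinct vertices $x,y$ of $G$ there is a Hamilton cycle $C$ of $G$ with $d_C(x,y)=k$.

**The Theorem implies the conjecture.** Let $\delta\ge n/2+1$. Since $\delta\le n-1$, we have $n\ge4$, so $k=\lfloor n/2\rfloor\ge2$. For $n$ even, $n+1-k=n/2+1\le\delta$. For $n$ odd, $n+1-k=(n+3)/2$, and the integer $\delta\ge(n+2)/2$ is at least $(n+3)/2$. So the Theorem applies. More generally, if $\delta\ge n/2+1$, then every distance $k$ with $n+1-\delta\le k\le n/2$ is attained for every pair $x,y$ (here $k\ge n+1-\delta\ge2$).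

**How much degree is needed.** For every even $n\ge4$ the bound $n/2+1$ in the conjecture cannot be lowered to $n/2$: in $K_{n/2,n/2}$ the parity of the length of an $x$–$y$ path is determined by the classes of $x$ and $y$, and we choose $x,y$ in the same class if $n/2$ is odd, in different classes if $n/2$ is even. For $n=7$ the hypothesis means $\delta\ge5$, and it cannot be lowered to $\delta\ge4$. Join an independent set $I$ with $|I|=3$ completely to two disjoint edges $aa'$, $bb'$. Each vertex has degree 4. Take $x=a$, $y=a'$. A path $a\,v_1v_2\,a'$ of length 3 has $v_1,v_2\in I$ because the neighbors of $a$ and of $a'$ outside $\{a,a'\}$ are in $I$; but $v_1,v_2$ would be adjacent, which is impossible. So $d_C(x,y)=3$ does not occur.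

**Translation into partitions.** Put
$$a=k-1,\qquad b=n-1-k,\qquad\text{so}\qquad a+b=n-2,\quad 1\le a\le b,\quad \delta\ge b+2 .$$
A Hamilton cycle with $d_C(x,y)=k$ consists of two $x$–$y$ paths with $a$ and $b$ inner vertices. Hence it exists if and only if $V(H)$ has a partition into a good $a$-set and a good $b$-set (if $a=1$, we call a single vertex good when it is adjacent to both $x$ and $y$). As $k\ge2$, such a cycle does not contain the edge $xy$. So adding $xy$ to $G$ changes nothing, and from now on we assume $xy\in E(G)$. In every case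
$$|X|,|Y|\ge\delta-1\ge b+1 .$$

## 3. Distances 2 and 3 by hand

**Distance $k=2$ ($a=1$).** Here $\delta\ge n-1$, so $G$ is complete with $n\ge4$. The cycle $x\,z\,y\,\dots\,x$ with all other vertices on the second arc works. This covers the conjecture for $n=4,5$.

**Distance $k=3$ ($a=2$).** Here $\delta\ge n-2$ and $n\ge6$, so every vertex has at most one non-neighbor; the non-edges form a matching.

Let $n=6$, so $b=2$. We claim that every edge $zz'$ of $H$ is good. Each of $x,y$ misses at most one vertex, so $X\cap\{z,z'\}$ and $Y\cap\{z,z'\}$ are nonempty. If $zz'$ is not good, we cannot choose distinct $x'$ in the first set and $y'$ in the second, so both are the same singleton. Then the other vertex of $\{z,z'\}$ misses both $x$ and $y$, a contradiction. Now $H$ is $K_4$ minus a matching, so it has a perfect matching, and this is a partition into two good 2-sets.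

For $n\ge7$ we recall a textbook fact.

**Ore's theorem (1963).** A graph of order $m\ge3$ with minimum degree at least $(m+1)/2$ has a Hamilton path between any two distinct vertices.

Pick $p\in X$, and $q\in Y\setminus\{p\}$ adjacent to $p$; this is possible because $|Y\setminus\{p\}|\ge b=n-4\ge3$ and $p$ has at most one non-neighbor. The graph $G-\{p,q\}$ has order $m=n-2\ge5$ and minimum degree at least $n-4=m-2\ge(m+1)/2$. By Ore's theorem it has a Hamilton $x$–$y$ path, of length $n-3\ge4$. Together with $x\,p\,q\,y$, of length 3, it forms a Hamilton cycle with $d_C(x,y)=3$.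

**From now on $3\le a\le b$.** For the conjecture, the first order not yet covered is $n=8$, with $k=4$, $a=b=3$, $\delta\ge5$. Here is a graph to keep in mind.

**Example A.** Let $V(G)=\{x,y,u_1,u_2,d_1,d_2,d_3,d_4\}$. The edges are $xy$, $u_1u_2$, $d_1d_2$, $d_3d_4$, and all edges from $\{x,y,u_1,u_2\}$ to $\{d_1,\dots,d_4\}$. Every vertex has degree 5. Here $X=Y=\{d_1,\dots,d_4\}$. The 3-set $\{u_1,u_2,d_1\}$ is a triangle but is not separated. The partition $\{d_1,u_1,d_2\}$, $\{d_3,u_2,d_4\}$ consists of good sets and gives the cycle $x\,d_1u_1d_2\,y\,d_3u_2d_4\,x$.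

## 4. Degree thresholds with slack one

A first attempt is to find a partition in which Ore's theorem can be applied to $G[S\cup\{x,y\}]$ for each part $S$: a Hamilton $x$–$y$ path of that graph makes $S$ good. With $|S|=r$ the graph has order $r+2$, so each $z\in S$ must satisfy $d_S(z)+\omega(z)\ge\frac{r+3}2$. To satisfy this demand whichever part it lies in, we would like to divide the neighbors of $z$ in $H$ between the two parts so that both demands are met, which requires
$$d_H(z)\ \ge\ \frac{a+b}2+3-2\omega(z).$$
The hypothesis provides $d_H(z)\ge b+2-\omega(z)\ge\frac{a+b}2+2-\omega(z)$. For $\omega(z)=0$ this is one short, and the shortage is real. In Example A, the vertex $u_1$ has $\omega(u_1)=0$ and lies in a 3-set $S$, so it would need $\frac{3+3}{2}=3$ neighbors among the 2 other vertices of $S$. No partition can ever pass this test.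

We need a lower threshold, one that treats adjacency to $x$ or $y$ as worth half a neighbor. Put, for $v\in S$, $|S|=r$, and $F$ a graph on $S$,
$$\beta_r(v)=\frac{r+1-\omega(v)}2,\qquad \varepsilon_F(v)=d_F(v)-\beta_r(v)\in\tfrac12\mathbb Z ,$$
and write $\varepsilon_S$ when $F=G[S]$. A vertex with $\varepsilon_F(v)<0$, equivalently $\varepsilon_F(v)\le-\frac12$, is *deficient* in $F$. Since $\beta_a(v)+\beta_b(v)=\frac{a+b}2+1-\omega(v)$, the hypothesis gives
$$d_H(v)\ \ge\ \beta_a(v)+\beta_b(v)+1\qquad(v\in V(H)).\tag{1}$$
So with these thresholds supply exceeds demand by 1, for every vertex. The notation $\beta_r(v)$ is also used for $v\notin S$; it depends only on $r$ and $\omega(v)$.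

For the path $z_1z_2z_3$ of Section 1 we have $r=3$, $\omega(z_1)=1$, $\omega(z_3)=0$, so $\varepsilon(z_1)=1-\frac32=-\frac12$ and $\varepsilon(z_3)=1-2=-1$. Both ends of its split are deficient. The next section shows that near-good sets that are not good always have a split with a deficient end.

## 5. Rotating a split

**Lemma 1.** Let $F$ on $S$, $|S|=r$, be not good, and let it have a split with $x$-side end $u$ and $y$-side end $v$. Then $u\not\sim v$ in $F$ and $d_F(u)+d_F(v)\le r-[u\sim x]-[v\sim y]$. Consequently
$$\varepsilon_F(u)+\varepsilon_F(v)\le -1+\tfrac12\big([u\sim y]-[u\sim x]+[v\sim x]-[v\sim y]\big).\tag{2}$$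

*Proof.* Let $u=a_p$, $v=c_q$. If $u\sim v$, then $a_1\dots a_pc_q\dots c_1$ is a Hamilton path from $X$ to $Y$, and $F$ is good. So $u\not\sim v$.

Put $a_0=x$. For no $i$ with $0\le i\le p-1$ do both $u\sim a_i$ and $v\sim a_{i+1}$ hold. Indeed, for $i\ge1$ the path
$$a_1\dots a_i\,a_pa_{p-1}\dots a_{i+1}\,c_q\dots c_1$$
would go from $a_1\in X$ to $c_1\in Y$; for $i=0$ we would have $u=a_p\in X$ and $v\sim a_1$, and $a_p\dots a_1c_q\dots c_1$ would go from $X$ to $Y$. Either way $F$ would be good. So $[u\sim a_i]+[v\sim a_{i+1}]\le1$ for each of the $p$ values of $i$, and summing gives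
$$[u\sim x]+d_P(u)+d_P(v)\le p ,$$
with degrees counted in $F$. Exchanging $x$ with $y$ and $P$ with $Q$ gives $[v\sim y]+d_Q(u)+d_Q(v)\le q$. Adding the two gives the degree bound. Finally
$$\varepsilon_F(u)+\varepsilon_F(v)=d_F(u)+d_F(v)-(r+1)+\tfrac12\big([u\sim x]+[u\sim y]+[v\sim x]+[v\sim y]\big),$$
and inserting the degree bound gives (2). $\square$

For $z_1z_2z_3$ the right side of (2) is $-1+\frac12(0-1+0-0)=-\frac32$, and equality holds.

The right side of (2) is at most 0. It can equal 0, namely when $u$ sees only $y$ and $v$ sees only $x$: the wrong way around. The next lemma shows that rotating the split then produces a deficient end.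

**Lemma 2.** If $F$ is near-good but not good, then some split of $F$ has an end $z$ with $\varepsilon_F(z)<0$ (so $\le-\frac12$).

*Proof.* Suppose that all ends of all splits have $\varepsilon_F\ge0$. Take a split with ends $u=a_p$, $v=c_q$.

**Step 1: the bad configuration.** The left side of (2) is at least 0 and the right side at most 0, so both are 0. Hence $u\sim y$, $u\not\sim x$, $v\sim x$, $v\not\sim y$, and $\varepsilon_F(u)+\varepsilon_F(v)=0$. As $\omega(u)=\omega(v)=1$, this means $d_F(u)+d_F(v)=r$. As $a_1\sim x$ and $u\not\sim x$, we have $p\ge2$; similarly $q\ge2$.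

**Step 2: $v$ has no neighbor on $P$ except possibly $a_1$.** Suppose $v\sim a_i$ with $2\le i\le p$; then $i<p$, since $u\not\sim v$. Now
$$(a_1\dots a_{i-1},\ c_1\dots c_qa_i\dots a_p)$$
is a split with ends $a_{i-1}$ and, on the $y$-side, $u$. As $u\sim y$ and $u\not\sim x$, (2) bounds the sum of $\varepsilon_F$ over its ends by $-1+\frac12(1+0-1)=-1$, a contradiction. So $N_P(v)\subseteq\{a_1\}$, and symmetrically $N_Q(u)\subseteq\{c_1\}$ (neighborhoods in $F$).

**Step 3: all adjacencies of $u$ and $v$.** By Step 2, $d_F(u)\le(p-1)+1=p$ and $d_F(v)\le q$. The sum is $r=p+q$, so equality holds in both: $u$ is adjacent to $a_1,\dots,a_{p-1},c_1$, and $v$ is adjacent to $a_1,c_1,\dots,c_{q-1}$.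

**Step 4: one more rotation.** If $a_2\in Y$, then $a_2a_3\dots a_p\,c_1\dots c_q\,a_1$ is a Hamilton path of $F$ (using $u\sim c_1$ and $v\sim a_1$) from $Y$ to $X$, so $F$ is good, a contradiction. So $a_2\notin Y$. As $a_p=u\in Y$, this gives $p\ge3$. Since $a_1\sim a_p$, the pair $(a_1a_pa_{p-1}\dots a_2,\ Q)$ is a split, with ends $a_2$ and $v$. By (2) its $\varepsilon_F$-sum is at most
$$-1+\tfrac12\big(0-[a_2\sim x]+1-0\big)\le-\tfrac12 ,$$
a contradiction. $\square$

**Lemma 3.** If $S$ is separated, $|S|=r\ge2$, and $d_S(z)\ge\beta_r(z)$ for all $z\in S$, then $S$ is good.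

*Proof.* Otherwise let $F\supseteq G[S]$ be an edge-maximal non-good graph on $S$. A complete graph on $S$ is good, since $S$ is separated: order the vertices from $x'$ to $y'$. So $F$ has nonadjacent vertices $z,z'$, and $F+zz'$ is good. Its good path uses $zz'$, and deleting $zz'$ leaves a split of $F$. By Lemma 2 some vertex $z''$ has $d_F(z'')<\beta_r(z'')$, contradicting $d_F(z'')\ge d_S(z'')\ge\beta_r(z'')$. $\square$

In Example A, the part $\{d_1,u_1,d_2\}$ passes this test: $\beta_3(u_1)=2=d_S(u_1)$ and $\beta_3(d_i)=1\le d_S(d_i)=2$.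

## 6. Attaching one vertex

We shall move vertices between the two parts of a partition. The next lemma says when a part stays good or near-good.

**Lemma 4.** Let $S\subseteq V(H)$, $|S|=r\ge2$, and $w\in V(H)\setminus S$.

1. If $S$ is good and $d_S(w)>\beta_r(w)$, then $S+w$ is good.
2. If $S$ is near-good, then $S+w$ is near-good or $d_S(w)\le\frac{r-\omega(w)}2$.
3. If $S$ is separated and $G[S]$ has a Hamilton path with an end in $X\cup Y$, then $S$ is near-good.
4. Suppose $S=T-u$, where $T$, $|T|=s\ge3$, is near-good and $u$ is an end of a split of $T$ (here $w=u$ is allowed). If $S+w$ is separated, then $S+w$ is near-good or $d_S(w)\le\frac{s-1-\omega(w)}2=\beta_s(w)-1$.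

*Proof of 1.* Let $z_1\dots z_r$ be a good path with $z_1\in X$, $z_r\in Y$, and suppose $S+w$ is not good. Then $w$ has no two consecutive neighbors on the path (else insert $w$ between them). If $w\sim x$, then $w\not\sim z_1$ (else $w\,z_1\dots z_r$ is good), and if $w\sim y$, then $w\not\sim z_r$. So the neighbors of $w$ lie in a subpath with $r-\omega(w)$ vertices, no two of them consecutive, and
$$d_S(w)\le\Big\lceil\frac{r-\omega(w)}2\Big\rceil\le\frac{r-\omega(w)+1}2=\beta_r(w).$$

*Proof of 2.* Let $(P,Q)$ be a split of $S$, and suppose $S+w$ is not near-good. Then $w\not\sim a_p$ and $w\not\sim c_q$ (else extend a path at its end), $w$ has no two consecutive neighbors on $P$ or on $Q$ (else insert $w$), and $w\sim x$ implies $w\not\sim a_1$, $w\sim y$ implies $w\not\sim c_1$ (else put $w$ first). We claim $d_P(w)\le(p-[w\sim x])/2$. For $p=1$ the left side is 0. For $p\ge2$ the neighbors of $w$ on $P$ lie among $p-1-[w\sim x]$ consecutive vertices, no two of them consecutive, so there are at most $\lceil(p-1-[w\sim x])/2\rceil\le(p-[w\sim x])/2$.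 Likewise $d_Q(w)\le(q-[w\sim y])/2$. Adding gives the bound.

*Proof of 3.* Let the path be $c_1\dots c_r$, where by symmetry $c_1\in Y$. If $c_j\in X$ for some $j\ge2$, then $(c_j\dots c_r,\ c_1\dots c_{j-1})$ is a split. Otherwise $X\cap S\subseteq\{c_1\}$. As $S$ is separated, $X\cap S=\{c_1\}$ and some $c_i\in Y$ with $i\ge2$. Then $(c_1\dots c_{i-1},\ c_i\dots c_r)$ is a split.

*Proof of 4.* Let $(P,Q)$ be the split of $T$ with end $u$; by symmetry $u=a_p$. If $p\ge2$, then $(a_1\dots a_{p-1},Q)$ is a split of $S$, and part 2 with $r=s-1$ gives the claim. Let $p=1$. Then $S=V(Q)$, and $Q$ is a Hamilton path of $G[S]$ with $c_1\in Y$. If $S$ is separated, it is near-good by part 3, and part 2 applies again.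

Suppose $S$ is not separated. If $X\cap S\ne\emptyset$, then each vertex of $X\cap S$ equals $c_1$ (it cannot be distinct from $c_1\in Y$), and then each vertex of $Y\cap S$ equals $c_1$ too. So either $X\cap S=\emptyset$ or $X\cap S=Y\cap S=\{c_1\}$. In the first case $w\in X$, because $S+w$ is separated, and $(w,Q)$ is a split of $S+w$. In the second case $w\in X\cup Y$, because $S+w$ is separated. Then $(w,Q)$, if $w\in X$, or $(Q,w)$, if $w\in Y$, is a split of $S+w$. $\square$

## 7. Parts that are not separated

The degree conditions say nothing about separation. Fortunately a part of the right size can fail to be separated only in one very rigid situation, the one seen in Example A.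

**Lemma 5.** Let $V(H)=S\cup S'$ be a partition with $\{|S|,|S'|\}=\{a,b\}$ and $S$ not separated. Then

(E) $\;X=Y=:D$ and $|D|=b+1$; put $U=V(H)\setminus D$, so $|U|=a-1$;

moreover $|S|=a$, $|S'|=b$ and $|S\cap D|=1$.

*Proof.* If $X\cap S=\emptyset$, then $|X|\le|S'|\le b$, a contradiction; likewise $Y\cap S\ne\emptyset$. As $S$ is not separated, $X\cap S=Y\cap S=\{c\}$ for some $c$. So $X,Y\subseteq\{c\}\cup S'$, a set of size at most $b+1$. As $|X|,|Y|\ge b+1$, we get $X=Y=\{c\}\cup S'$ and $|S'|=b$, hence $|S|=a$. $\square$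

In case (E), a set is separated if and only if it has at least two vertices in $D$. In particular every near-good set has at least two vertices in $D$.

Later we shall move a deficient end of a split from one part to the other. In case (E) this could destroy separation if the end lies in $U$. The next lemma lets us avoid the dangerous choice.

**Lemma 6.** Assume (E). Let $S$ ($|S|\in\{a,b\}$) be near-good, not good, with $S\cap U=\{v_0\}$. Then some split of $S$ has an end $z\in D$ with $\varepsilon_S(z)<0$.

*Proof.* Since $X=Y$, the bracket in (2) is 0, so the $\varepsilon_S$-sum of the ends of every split is at most $-1$. Thus every split has a deficient end. Suppose the lemma fails. Then no split has both its ends in $D$, and in every split $v_0$ is an end. Take any split. Since $X=Y$, the two paths may be exchanged, so we may write it as $(a_1\dots a_p,\ c_1\dots c_q)$ with $a_p=v_0$. All other vertices of $S$ are in $D$, and $p\ge2$ because $a_1\in D$.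

Since $d_G(v_0)\ge b+2$, $\omega(v_0)=0$ and $|V(H)\setminus S|\le b$, we have $d_S(v_0)\ge2$. So $v_0$ has a neighbor $t\ne a_{p-1}$ in $S$.

* If $t=a_i$ with $i\le p-2$, then $(a_1\dots a_ia_pa_{p-1}\dots a_{i+1},\ c_1\dots c_q)$ is a split with ends $a_{i+1},c_q\in D$, a contradiction.
* If $t=c_1$ or $t=c_q$, then $a_1\dots a_pc_1\dots c_q$ or $a_1\dots a_pc_q\dots c_1$ is a Hamilton path of $G[S]$ with both ends in $D=X=Y$. So $S$ is good, a contradiction.
* If $t=c_i$ with $1<i<q$, then $(a_1\dots a_pc_i\dots c_q,\ c_1\dots c_{i-1})$ is a split with ends $c_q,c_{i-1}\in D$, a contradiction. $\square$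

## 8. A near-good partition with the most edges

Suppose the Theorem fails for some $n,k$ (with $a\ge3$) and some $x,y$. Let $G$ be a counterexample for $x,y$, on the given vertex set, with the maximum number of edges. Then $xy\in E(G)$, and adding any missing edge (which keeps the degree condition) creates a Hamilton cycle with $d_C(x,y)=k$.

Let $\mathcal N$ be the set of partitions $V(H)=A\cup B$ with $|A|=a$, $|B|=b$ in which both $A$ and $B$ are near-good.

**$\mathcal N$ is not empty.** This provides a partition to start from. Suppose first that $H$ is complete. Pick distinct $y_1,y_2\in Y$ and distinct $x_1,x_2\in X\setminus\{y_1,y_2\}$, which is possible since $|X|\ge b+1\ge4$. Any partition into sets $A$, $B$ of sizes $a,b$ with $x_1,y_1\in A$ and $x_2,y_2\in B$ consists of good sets, so $G$ is not a counterexample. Hence $H$ has nonadjacent vertices $v,v'$. The graph $G+vv'$ has the required cycle, and this cycle uses $vv'$. The edge $vv'$ lies inside one of its two $x$–$y$ arcs. The inner vertices of the other arc form a set that is good in $G$.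 The inner vertices of the arc with $vv'$ form a set that has a split in $G$, obtained by deleting $vv'$. So $\mathcal N\neq\emptyset$.

Let $e(S)=|E(G[S])|$, and choose $(A,B)\in\mathcal N$ with $e(A)+e(B)$ maximum.

**Choice rule.** If a set $S\in\{A,B\}$ is not good, choose a split of $S$ and an end $u$ of it with $\varepsilon_S(u)\le-\frac12$ (Lemma 2). In case (E) with $|S\cap U|=1$, choose them so that $u\in D$ (Lemma 6).

**Claim 1.** At least one of $A,B$ is good.

*Proof.* Suppose neither is, and choose $u\in A$, $u'\in B$ by the rule. We exchange them: let $A_1=A-u+u'$, $B_1=B-u'+u$.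

**Step 1: $A_1$ and $B_1$ are separated.** This is needed for Lemma 4(4). Suppose $A_1$ is not. By Lemma 5, (E) holds and $|A_1\cap D|=1$. Since $|A\cap D|\ge2$, the exchange must have lost a vertex of $D$: $u\in D$, $u'\in U$, $|A\cap D|=2$. Hence $|B\cap D|=(b+1)-2=b-1$ and $B\cap U=\{u'\}$. The rule then gives $u'\in D$, a contradiction. If $B_1$ is not separated, Lemma 5 gives $|B_1|=a$, so $a=b$, and the same argument applies with $(A,u)$ and $(B,u')$ interchanged.

**Step 2: $A_1$ and $B_1$ are near-good.** As $d_B(u')\le\beta_b(u')-\frac12$, (1) gives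
$$d_{A-u}(u')\ge d_H(u')-d_B(u')-1\ge\beta_a(u')+\beta_b(u')-d_B(u')\ge\beta_a(u')+\tfrac12 .$$
This exceeds $\beta_a(u')-1$, so $A_1$ is near-good by Lemma 4(4) with $T=A$, $w=u'$. In the same way $d_{B-u'}(u)\ge\beta_b(u)+\frac12$, and $B_1$ is near-good. So $(A_1,B_1)\in\mathcal N$.

**Step 3: the exchange gains edges.** By (1),
$$\begin{aligned}
&e(A_1)+e(B_1)-e(A)-e(B)=d_{A-u}(u')-d_A(u)+d_{B-u'}(u)-d_B(u')\\
&\quad\ge \beta_a(u')+\beta_b(u')+1-2d_B(u')+\beta_a(u)+\beta_b(u)+1-2d_A(u)-2[u\sim u'].
\end{aligned}$$
Substitute $d_A(u)=\beta_a(u)+\varepsilon_A(u)$ and $d_B(u')=\beta_b(u')+\varepsilon_B(u')$. For both vertices $\beta_b-\beta_a=\frac{b-a}2$, so the terms $\beta_a(u')-\beta_b(u')$ and $\beta_b(u)-\beta_a(u)$ cancel. The right side becomes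
$$2-2\varepsilon_A(u)-2\varepsilon_B(u')-2[u\sim u']\ \ge\ 2+1+1-2=2>0 ,$$
contradicting the choice of $(A,B)$. $\square$

The exchange argument ends here. If only one part is not good, the other part need not offer a deficient partner. For $\varepsilon_A(u)=-\frac12$ and $u\sim u'$ the bound in Step 3 is $1-2\varepsilon_B(u')$, which is no longer positive once $\varepsilon_B(u')\ge\frac12$. So instead of exchanging $u$ for one chosen vertex, we first add $u$ to the good part, and then study what happens when *any* vertex is sent back.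

## 9. Sending back an arbitrary vertex

As $G$ is a counterexample, exactly one of $A,B$ is good. Call the non-good one $S$ and the good one $S'$; put $s=|S|$, $s'=|S'|$, so $\{s,s'\}=\{a,b\}$. Take $u\in S$ by the choice rule, and put
$$Z=S-u\ \ (|Z|=s-1\ge2),\qquad W=S'+u\ \ (|W|=s'+1).$$
By (1) and $d_S(u)\le\beta_s(u)-\frac12$ we have
$$d_{S'}(u)\ge\beta_{s'}(u)+\tfrac32 ,\tag{3}$$
so $W$ is good by Lemma 4(1). For every $w\in W$, $\{Z+w,\ W-w\}$ is a partition of $V(H)$ into sets of sizes $s,s'$; the choice $w=u$ gives back $\{S,S'\}$.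

**Claim 2.** $W-w$ is good for every $w\in W$.

*Proof.*

**Step 1: $W-w$ is always separated.** Otherwise, by Lemma 5, (E) holds, $s'=a$, $s=b$, and $|(W-w)\cap D|=1$. So $|W\cap D|\le2$. As $S'\subseteq W$ and $|S'\cap D|\ge2$, we get $|W\cap D|=2=|S'\cap D|$, so $u\in U$. Also $|Z\cap D|=(b+1)-2=b-1=|Z|$, that is, $Z\subseteq D$. So $S\cap U=\{u\}$, and the rule gives $u\in D$, a contradiction.

**Step 2: $W-w$ is near-good.** This puts the partition into $\mathcal N$ as soon as $Z+w$ is near-good. Let $w_1\dots w_{s'+1}$ be a good path of $W$, with $w_1\in X$ and $w_{s'+1}\in Y$. If $w=w_i$ is an inner vertex, then $(w_1\dots w_{i-1},\ w_{s'+1}\dots w_{i+1})$ is a split of $W-w$. If $w$ is an end, what remains is a Hamilton path of $G[W-w]$ with an end in $X\cup Y$; use Step 1 and Lemma 4(3).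

**Step 3: a degree bound from maximality.** We show: if $Z+w$ is separated, then
$$d_W(w)\ge\beta_{s'}(w)+\tfrac32.\tag{4}$$
Apply Lemma 4(4) with $T=S$. One possibility is $d_Z(w)\le\beta_s(w)-1$; then (1) gives $d_W(w)\ge\beta_{s'}(w)+2$. The other is that $Z+w$ is near-good. Then $\{Z+w,W-w\}$ belongs to $\mathcal N$ by Step 2. For every $w\in W$,
$$e(Z+w)+e(W-w)=e(Z)+e(W)+d_Z(w)-d_W(w),$$
and $w=u$ gives the maximal partition $\{S,S'\}$. Hence, by (3),
$$d_Z(w)-d_W(w)\le d_Z(u)-d_W(u)\le\big(\beta_s(u)-\tfrac12\big)-\big(\beta_{s'}(u)+\tfrac32\big)=\tfrac{s-s'}2-2 .$$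
Subtract this from $d_Z(w)+d_W(w)=d_H(w)\ge\beta_s(w)+\beta_{s'}(w)+1$. Since $\beta_s(w)=\beta_{s'}(w)+\frac{s-s'}2$, we get $2d_W(w)\ge2\beta_{s'}(w)+3$, which is (4).

**Step 4: the case that $Z+w$ is separated for all $w\in W$.** Then (4) holds for all vertices of $W$. So for each $w\in W$, every $z\in W-w$ has $d_{W-w}(z)\ge d_W(z)-1\ge\beta_{s'}(z)+\frac12$. As $W-w$ is separated and has $s'$ elements, it is good by Lemma 3.

**Step 5: the case that $Z+w_0$ is not separated for some $w_0\in W$.** By Lemma 5, (E) holds, $s=a$, $s'=b$ and $|(Z+w_0)\cap D|=1$. As $|S\cap D|\ge2$, we have $|Z\cap D|\ge1$. So $|Z\cap D|=1$, $w_0\in U$, and $|W\cap D|=(b+1)-1=b=|W|-1$. Thus $W\cap U=\{w_0\}$. Every $z\in W-w_0$ lies in $D$, so $Z+z$ has two vertices in $D$ and is separated, and $z$ satisfies (4).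

If $w=w_0$, then, as in Step 4, $W-w_0$ is good by (4), Step 1 and Lemma 3.

Let $w\ne w_0$ and $T=W-w$, so $|T|=b$. For $z\in T-w_0$ we have $\omega(z)=2$, so (4) gives $d_T(z)\ge\frac{b-1}2+\frac32-1=\frac b2$. The vertex $w_0$ need not satisfy (4), but $\omega(w_0)=0$, so $d_T(w_0)\ge(b+2)-|Z|-1=b-a+2\ge2$. Suppose $T$ is not good, and let $F\supseteq G[T]$ be edge-maximal non-good on $T$. If $z,z'\in T-w_0$ are nonadjacent in $F$, then $F+zz'$ is good, so deleting $zz'$ from its good path gives a split of $F$ with ends $z,z'$. As $z,z'$ are adjacent to both $x$ and $y$, Lemma 1 gives $d_F(z)+d_F(z')\le b-2$, contradicting $d_F(z),d_F(z')\ge\frac b2$. So $T-w_0$ is a clique in $F$. Let $t,t'$ be two neighbors of $w_0$ in $T$. The path $t\,w_0\,t'$ followed by the remaining vertices of $T$ is a Hamilton path of $F$ with both ends in $D=X=Y$. So $F$ is good, a contradiction. $\square$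

Since $\{Z+w,W-w\}$ has parts of sizes $a$ and $b$, $W-w$ is good, and $G$ is a counterexample, we conclude:
$$Z+w\ \text{ is not good, for every } w\in W.\tag{5}$$
There are now $|W|=s'+1$ forbidden sets instead of one, and this is strong enough to finish.

## 10. Hamilton paths through $xy$ in $G[Z\cup\{x,y\}]$

Let $K=G[Z\cup\{x,y\}]$, $g=xy\in E(K)$, and $m=|V(K)|=s+1\ge4$. Let $f$ denote degree in $K$. For $c\in V(K)$ put $N_W(c)=N(c)\cap W$ and $d_W(c)=|N_W(c)|$; since $V(G)=V(K)\cup W$, we have $d_W(c)\ge\delta-f(c)$.

**Definition.** A *$g$-path* is a Hamilton path of $K$ containing $g$. A *$g$-pair* is the pair of ends of a $g$-path.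

For example, if $K=K_4$ with $Z=\{z_1,z_2\}$, then $\{z_1,z_2\}$ is a $g$-pair by $z_1\,x\,y\,z_2$, and $\{x,z_1\}$ is one by $x\,y\,z_2\,z_1$. The pair $\{x,y\}$ is never a $g$-pair, as $m>2$.

**Statement (F).** *If $\{c,c'\}$ is a $g$-pair, then $N_W(c)\cap N_W(c')=\emptyset$ and $f(c)+f(c')\ge m+2$.*

*Proof.* If $w\in W$ is adjacent to both $c$ and $c'$, then closing the $g$-path through $w$ gives a Hamilton cycle of $G[Z\cup\{x,y,w\}]$ through $xy$. Deleting $x,y$ leaves a Hamilton path of $G[Z+w]$ with one end adjacent to $x$ and the other adjacent to $y$. So $Z+w$ is good, contrary to (5). Hence the two neighborhoods are disjoint, and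
$$s'+1=|W|\ge d_W(c)+d_W(c')\ge2\delta-f(c)-f(c').$$
As $2\delta\ge2b+4\ge a+b+4=s+s'+4$, we get $f(c)+f(c')\ge s+3=m+2$. $\square$

So pairs of ends have a large degree sum inside $K$. The plan is to use this to make $K$ so rich in $g$-paths that every pair except $\{x,y\}$ is a $g$-pair. Then (F) makes neighborhoods in $W$ almost empty, which contradicts the degrees.

**Step 1: $K$ has a Hamilton cycle $O$ containing $g$.** This gives a first supply of $g$-pairs. The chosen split of $S$ gives a Hamilton path $a_p\dots a_1\,x\,y\,c_1\dots c_q$ of $G[S\cup\{x,y\}]$ containing $g$, and $u$ is one of its ends. Deleting $u$ leaves a $g$-path $h_1\dots h_m$. If $h_1\sim h_m$, close it. Otherwise, by (F),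
$$\sum_{i=1}^{m-1}\big([h_1\sim h_{i+1}]+[h_m\sim h_i]\big)=f(h_1)+f(h_m)\ge m+2 .$$
There are $m-1$ summands, each at most 2, so at least three of them equal 2. Choose such an $i$ with $h_ih_{i+1}\ne g$. Then $h_1\dots h_ih_mh_{m-1}\dots h_{i+1}h_1$ is the required cycle.

**Step 2: every pair $\{c,c'\}\ne\{x,y\}$ of distinct vertices of $K$ is a $g$-pair.** This is the main step. Suppose some $\{c,c'\}\ne\{x,y\}$ is not a $g$-pair. Let $K'\supseteq K$ be an edge-maximal graph on $V(K)$ without a Hamilton $c$–$c'$ path containing $g$, and let $f'$ be degree in $K'$. A complete graph on $m\ge4$ vertices has such a path: if $c,c'\notin\{x,y\}$, take $c\,x\,y\dots c'$; if exactly one of them is in $\{x,y\}$, say $c=x$, take $x\,y\dots c'$. So $K'$ is not complete.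

**Step 2a: nonadjacent vertices of $K'$ have small degree sum.** We show that if $z,z'$ are nonadjacent in $K'$, then
$$f'(z)+f'(z')\le m+1.\tag{6}$$
By maximality $K'+zz'$ has a Hamilton $c$–$c'$ path $R$ containing both $g$ and $zz'$. Here $\{z,z'\}\ne\{c,c'\}$, since $m>2$ and a Hamilton path does not contain an edge joining its ends; and $\{z,z'\}\ne\{x,y\}$, since $g\in E(K')$. Close $R$ cyclically by the pair $cc'$ and cut at $zz'$. We obtain a sequence $z=h_1,\dots,h_m=z'$ in which $\{x,y\}$ and $\{c,c'\}$ occur as consecutive pairs, and all consecutive pairs are edges of $K'$ except possibly $\{c,c'\}$.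

Suppose $z\sim h_{i+1}$ and $z'\sim h_i$ in $K'$ for some $i$ with $\{h_i,h_{i+1}\}\ne\{x,y\},\{c,c'\}$. The cyclic sequence $h_1\dots h_ih_mh_{m-1}\dots h_{i+1}$ (back to $h_1$) has the old consecutive pairs except $\{h_i,h_{i+1}\}$, and the two new pairs $h_ih_m$ and $h_{i+1}h_1$, which are edges of $K'$. Cutting it at $cc'$ gives a Hamilton $c$–$c'$ path of $K'$ containing $g$, a contradiction. So in
$$f'(z)+f'(z')=\sum_{i=1}^{m-1}\big([z\sim h_{i+1}]+[z'\sim h_i]\big)$$
at most two summands equal 2, and the sum is at most $(m-1)+2=m+1$.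

**Step 2b: many vertices form a $g$-pair with a vertex of minimum degree.** Let $\mu=\min f=f(p)$ and
$$M=\{e:\ \{p,e\}\text{ is a }g\text{-pair}\}.$$
$M$ is not empty: delete from $O$ an edge at $p$ other than $g$. By (F),
$$f(e)\ge m+2-\mu\qquad(e\in M).\tag{7}$$
Let $e\in M$, and let $p=h_1\dots h_m=e$ be a $g$-path with $\{x,y\}=\{h_j,h_{j+1}\}$. If $h_i\in N_K(e)$ and $i\ne j$, then $h_1\dots h_ih_mh_{m-1}\dots h_{i+1}$ is a $g$-path from $p$ to $h_{i+1}$, because the removed edge $h_ih_{i+1}$ is not $g$. So $h_{i+1}\in M$. Thus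
$$\{h_{i+1}:\ h_i\in N_K(e),\ i\ne j\}\subseteq M,\qquad |M|\ge f(e)-1\ge m+1-\mu.\tag{8}$$

**Step 2c: everything is tight.** Let $e\in M$ and $z\ne e$. Then $f'(e)+f'(z)\ge(m+2-\mu)+\mu=m+2$, so $e\sim z$ in $K'$ by (6). Now let $z,z'$ be nonadjacent in $K'$. By what we just saw, $z,z'\notin M$, and both are adjacent in $K'$ to all of $M$. So $f'(z),f'(z')\ge\max(\mu,|M|)$. By (6) and (8),
$$2\max(\mu,|M|)\le m+1\le\mu+|M| ,$$
hence $\mu=|M|=\frac{m+1}2$. Take any $e\in M$ and a $g$-path as in Step 2b. By (7), $f(e)\ge m+2-\mu=\mu+1$. The set in (8) has $f(e)-[e\sim h_j]$ elements, so $f(e)-[e\sim h_j]\le|M|=\mu$. Hence $f(e)=\mu+1$, $e\sim h_j$, and the set in (8) has $\mu$ elements and equals $M$. That set does not contain $h_{j+1}$. So $h_{j+1}\notin M$, and in particular not both $x$ and $y$ are in $M$.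

**Step 2d: three pairwise disjoint neighborhoods in $W$.** Since $|M|>m/2$, some two consecutive vertices $e,e'$ of the cycle $O$ are both in $M$. By Step 2c, $\{e,e'\}\ne\{x,y\}$, so $O-ee'$ is a $g$-path, and $N_W(e)\cap N_W(e')=\emptyset$ by (F). Also $\{p,e\}$ and $\{p,e'\}$ are $g$-pairs, so by (F) both $N_W(e)$ and $N_W(e')$ lie in $W\setminus N_W(p)$, a set of size at most $s'+1-(\delta-\mu)$. Both have size at least $\delta-f(e)=\delta-f(e')=\delta-\mu-1$. Therefore
$$2(\delta-\mu-1)\le s'+1-\delta+\mu ,\qquad\text{i.e.}\qquad 3\delta\le s'+3+3\mu=s'+\tfrac32s+6,$$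
using $\mu=\frac{m+1}2=\frac{s+2}2$. But $\delta\ge\frac{n+2}2=\frac{s+s'+4}2$, so
$$3\delta\ge\tfrac32(s+s')+6>s'+\tfrac32s+6 ,$$
a contradiction. This proves Step 2.

**Step 3: the degrees of $Z$ are too small.** Each $w\in W$ has at least $\delta-(|W|-1)=\delta-s'\ge b+2-s'\ge2$ neighbors in $V(K)=Z\cup\{x,y\}$. By Step 2 and (F), $w$ cannot have two neighbors $c\ne c'$ in $V(K)$ with $\{c,c'\}\ne\{x,y\}$. So $N(w)\cap V(K)=\{x,y\}$ for every $w\in W$; that is, there are no edges between $Z$ and $W$. Then a vertex $z\in Z$ has
$$d_G(z)\le(|Z|-1)+2=s\le b<b+2\le\delta ,$$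
a contradiction. So no counterexample exists. This proves the Theorem for $a\ge3$; with Section 3 it is proved in all cases, and by Section 2 Enomoto's conjecture is true for all $n$. $\blacksquare$
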